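# A skew operator, its moments, and two largest parts in a wavefront set of $\mathrm{SO}_{2n+1}$

## 1. A skew operator glued from ramified quadratic extensions

Let $F$ be a $p$-adic field (a non-archimedean local field of characteristic $0$) with $p$ odd, with ring of integers $O$, uniformizer $\varpi$, valuation $\mathrm{ord}$ and residue field $k=\mathbb F_q$. Write $\chi$ for the quadratic character of $k^\times$, also evaluated on $O^\times$ by reduction. The whole talk turns on one linear operator, built as follows.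

Let $N\ge 1$, let $z_1,\dots,z_N\in O^\times$ have distinct residues, and put $z_0=0$. Put $y_i=z_i/\varpi$, and for $i\ge1$ let $E_i=F(\beta_i)$ with $\beta_i^2=y_i$. Since $\mathrm{ord}\,y_i=-1$, this is a ramified quadratic extension; its conjugation is written $x\mapsto\bar x$, so $\bar\beta_i=-\beta_i$. For $i\ge 1$ let $V_i$ be a finite-dimensional $E_i$-space with a nondegenerate Hermitian form $h_i$, linear in the first variable, and regard $V_i$ as an $F$-space with the symmetric form $b_i=\frac12\mathrm{Tr}_{E_i/F}h_i$. Let $V_0$ be an $F$-space with a nondegenerate symmetric form $b_0$. Write $q_i(x)=b_i(x,x)$; for $i\ge1$ this is $h_i(x,x)\in F$. Put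
$$V=\bigoplus_{i=0}^N V_i,\qquad b=\bigoplus_i b_i,\qquad B=0\ \text{on } V_0,\qquad B=\text{multiplication by }\beta_i\ \text{on }V_i\ (i\ge1).$$
As $h_i(\beta_ix,x')=\beta_ih_i(x,x')=-h_i(x,\beta_ix')$, the operator $B$ is skew, that is, $B\in\mathfrak{so}(V)$. On $V_i$ we have $B^2=y_i$ (with $y_0=0$). Hence, with the convention $z_0^0=1$,
$$b(v,B^{2m}v)=\varpi^{-m}\sum_{i=0}^N z_i^m\,q_i(v_i),\qquad b(v,B^{2m+1}v)=0, \tag{1}$$
the second because $B$ is skew. For two vectors and $i\ge 1$,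
$$b_i(u_i,B^jv_i)=\tfrac12\mathrm{Tr}_{E_i/F}\big((-\beta_i)^j\,h_i(u_i,v_i)\big). \tag{2}$$

**Definition (string).** A vector $v\in V$ starts a string of length $2\ell+1$ if $b(v,B^jv)=0$ for $0\le j<2\ell$ and $b(v,B^{2\ell}v)\ne0$.

By (1), this says that the moments $\sum_i z_i^m q_i(v_i)$ vanish for $m<\ell$ and not for $m=\ell$. Such systems are solved by Lagrange interpolation. Put $D_i=\prod_{0\le j\le N,\ j\ne i}(z_i-z_j)\in O^\times$.

**Lemma 1.** (a) If $\deg P\le N$, then
$$\sum_{i=0}^N \frac{P(z_i)}{D_i}=\text{the coefficient of } z^N \text{ in } P. \tag{3}$$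
(b) Every family $(a_i)_{0\le i\le N}$ is $a_i=S(z_i)/D_i$ for a unique polynomial $S$ of degree $\le N$. If $S\ne0$, then $\sum_iz_i^ma_i$ is $0$ for $m<N-\deg S$ and is the leading coefficient of $S$ for $m=N-\deg S$.
(c) $\sum_iz_i^ma_i=0$ for $0\le m\le N-1$ if and only if $a_i=T/D_i$ with a constant $T$; if the sum vanishes for $0\le m\le N$, all $a_i$ are $0$.
The same holds over $k$, with the residues of the $z_i$.

*Proof.* For (a), compare coefficients of $z^N$ in $P(z)=\sum_iP(z_i)\prod_{j\ne i}(z-z_j)/D_i$. For (b), let $S$ interpolate the values $a_iD_i$ and apply (a) to $z^mS$. For (c), apply (b): vanishing for $m\le N-1$ forces $S$ to be constant, and vanishing for $m\le N$ forces $S=0$. $\square$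

So $v$ starts a string of length $2\ell+1$ exactly when $q_i(v_i)=S(z_i)/D_i$ for all $i$ with $\deg S=N-\ell$. In particular $\ell\le N$, and for $\ell=N$ the values are forced up to one constant: $q_i(v_i)=T/D_i$. Whether $V_i$ represents these values is a matter of square classes, and that is what we shall arrange.

**Example 1 (dimension 3).** Let $N=1$, $V_0=F$ with $q_0(x)=-x^2$, and $V_1=E_1$ with $h_1(x,x')=x\bar x'$. Write $\beta=\beta_1$, $y=y_1$. For $v=(1,1)$ we get $q(v)=-1+1=0$ and $b(v,B^2v)=y\ne0$: a string of length $3$. Here $D_0=-z_1$, $D_1=z_1$ and $T=z_1$. Put $w=\frac12(-1,1)$ and $e=(0,\beta)$. Then $q(v)=q(w)=0$, $b(v,w)=1$, and $e$ is orthogonal to both. Since $(0,1)=\frac12v+w$,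
$$Bv=e,\qquad Be=(0,y)=yw+\tfrac y2v,\qquad Bw=\tfrac12e .$$
Give $v,e,w$ the weights $-2,0,2$. Then $B=X+B'$, where $X:v\mapsto e\mapsto yw\mapsto0$ raises weights by $2$ and $B':v\mapsto0,\ e\mapsto\frac y2v,\ w\mapsto\frac12e$ lowers them by $2$. A string of length $3$ has produced a nilpotent $X$ with a Jordan block of size $3$.

**What the operator is for.** From $B$ we shall build a character $\psi_B$ of a compact open subgroup, and from that an irreducible supercuspidal representation $\pi$ of split $\mathrm{SO}_{2n+1}(F)$. Strings of $B$, and of operators close to $B$, decide which degenerate Whittaker models of $\pi$ are nonzero. With suitable square classes, $B$ will have a string of length $2n-5$, and also a pair of strings of lengths $2n-7$ and $7$, but no operator close to $B$ will give the pair $2n-5$ and $5$. This makes two different numbers appear as largest parts of maximal orbits of $\pi$ and refutes the conjecture stated next.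

## 2. Degenerate Whittaker models, the first occurrence index, and the conjecture

Let $G=\mathrm{SO}_{2n+1}(F)$ be the split group: the special orthogonal group of a nondegenerate quadratic form of dimension $2n+1$ and Witt index $n$. Any two such forms are similar (each is $n$ hyperbolic planes plus a line, and scaling does not change hyperbolic planes), so any such form may be used. Let $\mathfrak g$ be the Lie algebra and $\Pi_F(G)$ the set of classes of irreducible smooth representations of $G$.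

**Definition (generic $L$-parameter).** By the local Langlands correspondence for $G$ (Arthur 2013), each $\pi\in\Pi_F(G)$ has a parameter $\phi:W_F\times\mathrm{SL}_2(\mathbb C)\to\mathrm{Sp}_{2n}(\mathbb C)$ and lies in the packet $\Pi_\phi(G)$. We say that $\pi$ has a generic $L$-parameter if $\Pi_\phi(G)$ contains a generic member, i.e. a representation having a nonzero Whittaker model for some Whittaker datum of $G$. It is not required that $\pi$ itself be generic.

**Definition (degenerate Whittaker model).** For an $F$-rational nilpotent $X\in\mathfrak g$ choose an $\mathfrak{sl}_2$-triple $(X,\hbar,Y)$ with $[\hbar,X]=2X$, and let $\mathfrak g=\bigoplus_i\mathfrak g_i^\hbar$ be the eigenspace decomposition of $\mathrm{ad}(\hbar)$. Put $U_X=\exp\big(\bigoplus_{i\le-2}\mathfrak g_i^\hbar\big)$. Fix a nontrivial additive character $\psi$ of $F$ and a nondegenerate invariant form $\kappa$ on $\mathfrak g$, and let $\psi_X(\exp Z)=\psi(\kappa(X,Z))$. For $\pi$ on $V_\pi$ put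
$$\mathcal J_X(V_\pi)=V_\pi/\mathrm{span}\{\pi(u)v-\psi_X(u)v:\ u\in U_X,\ v\in V_\pi\}.$$
Its nonvanishing depends only on the $F$-rational orbit $\mathcal O$ of $X$. Let $WF_{wm}(\pi)$ be the set of orbits $\mathcal O$ with $\mathcal J_X(V_\pi)\ne0$ for $X\in\mathcal O$; we say that such an orbit, and its partition, *occurs*.

Each nilpotent orbit has a partition of $2n+1$ (the Jordan type) that is orthogonal: every even part has even multiplicity. Orbits are ordered through the dominance order of their partitions: $\underline p\ge\underline p'$ if $p_1+\cdots+p_i\ge p_1'+\cdots+p_i'$ for all $i$. Let $WF_{wm}(\pi)^{max}$ be the set of maximal members of $WF_{wm}(\pi)$, labelled by their partitions.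

**Example 2.** For $X=0$, $U_X=1$ and $\mathcal J_0(V_\pi)=V_\pi$, so $[1^{2n+1}]$ always occurs. For $n=2$ the orthogonal partitions of $5$ are $[5]>[3\,1\,1]>[2\,2\,1]>[1^5]$; for instance $[3\,2]$ and $[4\,1]$ have an even part of multiplicity one.

**Definition (first occurrence index).** For $0\le\ell\le n$ let $\mathcal O_\ell$ denote the $F$-rational orbits with partition $[(2\ell+1)\,1^{2(n-\ell)}]$. The first occurrence index $\ell_0(\pi)$ is the integer such that $\mathcal J_{X_0}(V_\pi)\ne0$ for some $X_0\in\mathcal O_{\ell_0}$ and $\mathcal J_X(V_\pi)=0$ for all $X\in\mathcal O_\ell$ with $\ell_0<\ell\le n$.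

For these orbits $\mathfrak g^\hbar_{-1}=0$. One may take for $U_X$ the unipotent group of matrices $\begin{pmatrix}z&x&w\\0&I&x'\\0&0&z'\end{pmatrix}$ in $G$ with $z\in\mathrm{GL}_\ell$ upper-triangular unipotent, and $\psi_X(u)=\psi(z_{12}+\cdots+z_{\ell-1,\ell})\psi(\langle x_\ell,\alpha_X\rangle)$, where $x_\ell$ is the last row of $x$ and $\alpha_X$ is an anisotropic vector of $F^{2(n-\ell)+1}$ corresponding to $X$. We shall not need this form.

**Conjecture (Jiang–Zhang (2018)).** For any $\pi\in\Pi_F(G)$ with generic $L$-parameter, if $p_1$ is the largest part in a partition $\underline p\in WF_{wm}(\pi)^{max}$, then $p_1=2\ell_0(\pi)+1$.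

The problem is posed in "Wavefront Sets, Local Descents and Spectrum" (https://www.esi.ac.at/uploads/2c9d9c29-7e90-4927-8154-c363bfac5232.pdf). We read the conjecture as stated, as an assertion about every partition in $WF_{wm}(\pi)^{max}$. It is false.

**Theorem 2.** Let $n\ge7$. Let $F$ be a $p$-adic field with residue field $\mathbb F_q$, with $p>2n$ and $q\ge(2n-7)^2$ (for $n=7$, $F=\mathbb Q_{23}$ is also allowed). Then there is an irreducible supercuspidal representation $\pi$ of split $\mathrm{SO}_{2n+1}(F)$, with generic $L$-parameter, such that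

1. $\ell_0(\pi)=n-3$, so $2\ell_0(\pi)+1=2n-5$;
2. $[(2n-7)\,7\,1]\in WF_{wm}(\pi)^{max}$, with largest part $2n-7=2\ell_0(\pi)-1\ne2\ell_0(\pi)+1$;
3. $WF_{wm}(\pi)^{max}$ also contains a member with largest part $2n-5$.

The smallest example here is on $\mathrm{SO}_{15}$, with $\ell_0=4$ and $[7\,7\,1]\in WF_{wm}(\pi)^{max}$. No claim is made for $n\le6$.

**Normalization.** Since $\mathfrak g$ is absolutely simple, $\kappa$ is a multiple of the trace form, and any two nontrivial additive characters differ by a scaling $\psi\mapsto\psi(\lambda\,\cdot)$. Changing $\kappa$ or $\psi$ therefore only replaces $X$ by a multiple $\lambda'X$, with the same $\hbar$, the same $U_X$ and the same partition. So we assume $\kappa(X,Z)=\mathrm{tr}(XZ)$ and that $\varpi O$ is the largest fractional ideal in $\ker\psi$.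

**Theorems used.** From Arthur's *The Endoscopic Classification of Representations* (2013): tempered representations, in particular discrete series, have bounded parameters (Theorem 1.5.1), and every packet of a bounded parameter of $G$ contains a generic member (Proposition 8.3.2). Further: Weil's bound $|\sum_{x\in k}\chi(f(x))|\le(d-1)\sqrt q$ for squarefree $f$ of degree $d\ge1$ (with $\chi(0)=0$); Springer's theorem, that the anisotropic dimension of a form $Q_0\perp\varpi Q_1$ over $F$ with unit diagonal coefficients is the sum of those of its two residue forms over $k$; and the fact that quadratic forms of dimension $5$ over $F$ are isotropic.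

## 3. What the dominance order alone decides

An orbit in $\mathcal O_{\ell_0}$ occurs and lies below some maximal member, so some member of $WF_{wm}(\pi)^{max}$ has $p_1\ge2\ell_0+1$. The conjecture says that all members have exactly this $p_1$. If $\ell_0$ is large, it holds for trivial reasons.

**Proposition 3.** If $\ell_0(\pi)\ge n-1$, every member of $WF_{wm}(\pi)^{max}$ has $p_1=2\ell_0(\pi)+1$.

*Proof.* If $\ell_0=n$, then $[2n+1]$ occurs and dominates every partition. Let $\ell_0=n-1$. Then $[2n+1]$ does not occur and $[(2n-1)\,1\,1]$ does. Let $\underline p\ne[2n+1]$ be orthogonal. As $[2n\;1]$ is not orthogonal, $p_1\le2n-1$. A partition of $2n+1$ into exactly two parts has exactly one even part, of multiplicity one, so $\underline p$ has at least three parts and $p_1+p_2\le2n$. Thus $\underline p\le[(2n-1)\,1\,1]$, and this is the only partition of a maximal member. $\square$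

In particular, nothing can go wrong for $n=1$. For $n=2$ the order is total (Example 2), and the only possible failure would be a maximal member $[2\,2\,1]$.

**Why $B$ needs multiplicities.** The first thing to try is the simplest operator: all $V_i$ $(i\ge1)$ one-dimensional over $E_i$, and $\dim V_0\in\{1,3\}$. Then $2n+1=\dim V_0+2N$, so $N\ge n-1$. If the longest possible string, of length $2N+1$, gives an occurring orbit in $\mathcal O_N$, then $\ell_0\ge n-1$ and Proposition 3 leaves nothing to refute. In general, with $m_i=\dim_{E_i}V_i$,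
$$n-N=\tfrac12(\dim V_0-1)+\sum_{i\ge1}(m_i-1),$$
so we need an excess. We take $n-N=3$, with $\dim V_0=3$, $m_1=m_2=2$ and all other $m_i=1$. The one-dimensional pieces remain useful: where $V_j$ is a line and $v_j\ne0$, no nonzero vector of $V_j$ is orthogonal to $v_j$.

**Lemma 4.** Let $n\ge7$, and let $\underline p$ be an orthogonal partition of $2n+1$ with $p_1\le2n-5$ and $\underline p\ge[(2n-7)\,7\,1]$. Then $\underline p$ is $[(2n-7)\,7\,1]$ or $[(2n-5)\,5\,1]$.

*Proof.* We have $2n-7\le p_1\le2n-5$ and $p_1+p_2\ge2n$. If $p_1+p_2=2n+1$, then $\underline p=[p_1\,p_2]$ with $p_2>0$ has exactly one even part, of multiplicity one, and is not orthogonal. So $\underline p=[p_1\,(2n-p_1)\,1]$. If $p_1=2n-6$, then $\underline p=[(2n-6)\,6\,1]$, and $2n-6\ge8$ is an even part of multiplicity one: not orthogonal. The values $p_1=2n-7$ and $p_1=2n-5$ give the two partitions named. $\square$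

So the plan is to construct a supercuspidal $\pi$ with generic $L$-parameter such that

1. every occurring partition has $p_1\le2n-5$;
2. $[(2n-5)\,1^6]$ occurs;
3. $[(2n-7)\,7\,1]$ occurs;
4. $[(2n-5)\,5\,1]$ does not occur.

From now on $n\ge7$, $p>2n$, and we put
$$b=n-5\ge2,\qquad N=b+2=n-3 .$$
(The number $b$ and the form $b(\cdot,\cdot)$ will not be confused.)

## 4. Choosing the residues

**Lemma 5.** Assume $q\ge(2n-7)^2$, or $n=7$ and $q=23$. There are distinct nonzero $z_1,\dots,z_N\in k$ and $\omega\in k$ such that, with $z_0=0$, $\Phi(z)=\prod_{j=3}^N(z-z_j)$ and $\varphi_i=\Phi(z_i)$ for $i=0,1,2$: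

* (C1) $\chi(z_1)=\chi(z_2)=1$ and $\chi(\varphi_1)=\chi(\varphi_2)=1$;
* (C2) $\chi(\varphi_0)=-1$, and the $\chi(z_j)$, $j\ge3$, are not all equal;
* (C3) $\chi(\omega)=-1$, and $\chi(\omega-z_j)=1$ for all $j\ge3$.

*Proof.* Let $q\ge(2n-7)^2=(2b+3)^2$.

**Step 1: the points $z_3,\dots,z_N$.** We need enough points on which $\omega-z$ is a square. Fix a nonsquare $\omega$. For $\delta=\pm1$,
$$\#\{z:\chi(z)=\delta,\ \chi(\omega-z)=1\}=\tfrac14\sum_{z\ne0,\omega}(1+\delta\chi(z))(1+\chi(\omega-z)).$$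
Here $\sum_{z\ne0,\omega}\chi(z)=-\chi(\omega)=1$, likewise $\sum_{z\ne0,\omega}\chi(\omega-z)=1$, and $\sum_z\chi(z(\omega-z))=-\chi(-1)$. So the count is
$$\tfrac14\big[(q-2)+\delta+1-\delta\chi(-1)\big]=\tfrac14\big[q-1+\delta(1-\chi(-1))\big]\ge\tfrac{q-3}4\ge b-1 .$$
Choose $r$ with $1\le r\le b-1$ and $\chi(-1)^b(-1)^r=-1$: if $b$ is even, take $r=1$; if $b$ is odd, then $b\ge3$ and $r=1$ or $r=2$ works. Pick $r$ nonsquares and $b-r$ squares from the two sets (both numbers are at most $b-1$) as $z_3,\dots,z_N$. Then (C3) holds. Since $\varphi_0=\prod_{j\ge3}(-z_j)$, $\chi(\varphi_0)=\chi(-1)^b(-1)^r=-1$. As $1\le r\le b-1$, both signs occur among the $\chi(z_j)$. So (C2) holds.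

**Step 2: the points $z_1,z_2$.** We need two points $x$ with $\chi(x)=\chi(\Phi(x))=1$. Their number is $\frac14\sum_{x\ne0,z_j}(1+\chi(x))(1+\chi(\Phi(x)))$, the sum excluding $0$ and the $z_j$ with $j\ge3$. It has $q-1-b$ terms. Next, $\sum_{x\neq 0,z_j}\chi(x)=-\sum_{j\ge3}\chi(z_j)\ge-(b-2)$, because at least one $\chi(z_j)$ is $-1$. By Weil's bound for the squarefree polynomial $\Phi$ of degree $b$ and $\chi(\Phi(0))=-1$, $\sum_{x\neq 0,z_j}\chi(\Phi(x))\ge1-(b-1)\sqrt q$. By Weil's bound for $x\Phi$, of degree $b+1$, $\sum\chi(x\Phi(x))\ge-b\sqrt q$. So the number is at least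
$$\tfrac14\big[(q-1-b)-(b-2)+1-(b-1)\sqrt q-b\sqrt q\big]=\tfrac14\big[q-(2b-1)\sqrt q+2-2b\big],$$
which is $\ge2$ if $q-(2b-1)\sqrt q\ge2b+6$. As $\sqrt q\ge2b+3$, the left side is at least $4(2b+3)\ge2b+6$. Take $z_1\ne z_2$ among these $x$; they are nonzero, and different from the $z_j$ because $\Phi(z_1),\Phi(z_2)\neq0$. This gives (C1).

**Step 3: $n=7$, $q=23$.** Here $b=2$, $N=4$. Take $(z_1,z_2,z_3,z_4)=(2,6,4,20)$ and $\omega=5$. The nonzero squares mod $23$ are $1,2,3,4,6,8,9,12,13,16,18$. So $\chi(2)=\chi(6)=1$, $\chi(4)=1$, $\chi(20)=-1$, $\chi(5)=-1$. Further $\varphi_0=80\equiv11$ is a nonsquare; $\varphi_1=(-2)(-18)=36\equiv13$ and $\varphi_2=2\cdot(-14)=-28\equiv18$ are squares; $\omega-z_3=1$ and $\omega-z_4=-15\equiv8$ are squares. $\square$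

Now lift $z_1,\dots,z_N$ and $\omega$ to $O^\times$, keeping the names, with $z_0=0$; the notation $y_i$, $E_i$, $\beta_i$, $D_i$ is that of Section 1, and $\Phi$, $\varphi_i$ also denote the lifted polynomial and its values. Let $N_i=N_{E_i/F}(E_i^\times)$. It has index $2$ in $F^\times$, and $F^\times/F^{\times2}$ has order $4$. As $N_i$ contains $N_{E_i/F}(\beta_i)=-y_i$, of odd order, $N_i=F^{\times2}\cup(-y_i)F^{\times2}$. So for $x=x_0\varpi^e$ with $x_0\in O^\times$: $x\in N_i$ if and only if $\chi(x_0)=1$ ($e$ even), respectively $\chi(x_0)=\chi(-z_i)$ ($e$ odd).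

Let $\epsilon\in O^\times$ be a nonsquare. Then $\epsilon\notin N_i$, so $\epsilon N_i=F^\times\smallsetminus N_i$. Fix $T_0\in O^\times$ with $\chi(T_0)=-\chi(-1)$, and for $j\ge3$ choose $c_j\in O^\times$ with
$$\chi(-z_jc_j)=\chi(T_0/D_j). \tag{4}$$

**Example 3 ($F=\mathbb Q_{23}$, $n=7$).** Use the integer lifts $z=(0,2,6,4,20)$, $\omega=5$. Then $D_0=960$, $D_1=-288$, $D_2=-672$, $D_3=256$, $D_4=80640$. As a check of (3), $\sum1/D_i=(84-280-120+315+1)/80640=0$. Since $\chi(-1)=-1$, we may take $\epsilon=-1$ and $T_0=1$. Modulo $23$, $D_3\equiv3$ and $D_4\equiv2$ are squares. So (4) asks that $-4c_3$ and $-20c_4\equiv3c_4$ be squares, and $c_3=-1$, $c_4=1$ will do.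

## 5. The quadratic space and its lattices

The spaces are

* $V_0=F^3$ with $q_0(x)=-\epsilon x_1^2+\varpi(-x_2^2+\epsilon x_3^2)$;
* for $i=1,2$: $V_i=E_i^2$ with $h_i(x,x')=x_1\bar x_1'-\epsilon x_2\bar x_2'$;
* for $j\ge3$: $V_j=E_j$ with $h_j(x,x')=c_jx\bar x'$.

Then $\dim V=3+8+2b=2n+1$, and $V$ carries the skew operator $B$ of Section 1.

**Facts about the pieces.** For $i=1,2$, $N_{E_i/F}(x_1)-\epsilon N_{E_i/F}(x_2)=0$ with $x\ne0$ would give $\epsilon\in N_i$. So $q_i$ is a $4$-dimensional anisotropic form; as $q_i\perp\langle-a\rangle$ is isotropic for every $a\in F^\times$, $q_i$ is universal. For $j\ge3$ the nonzero values of $q_j$ form $c_jN_j$. Finally, let $i\in\{1,2\}$ and $h_i(v,v)=\eta\ne0$. The orthogonal complement of $v$ for $h_i$ is an $E_i$-line, and if $w$ spans it then $\eta\,h_i(w,w)\in-\epsilon N_i$ by the determinant. So the nonzero values of $h_i$ on this line form the coset $-\epsilon\eta N_i$, that is,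
$$\{x\in F^\times:\ -\eta x\notin N_i\}. \tag{5}$$

**Lattices.** We now measure vectors by the orders of their $q_i$-values. Let $(e_k)$ be the orthogonal basis of $V$ consisting of the standard basis $e_1,e_2,e_3$ of $V_0$; of $(1,0),(0,1),(\varpi\beta_i,0),(0,\varpi\beta_i)$ in $V_i$ for $i=1,2$; and of $1,\varpi\beta_j$ in $V_j$ for $j\ge3$. Since $N_{E_i/F}(\varpi\beta_i)=-\varpi^2y_i=-\varpi z_i$, each $q(e_k)$ lies in $O^\times$ (call $e_k$ even) or in $\varpi O^\times$ (odd). The even part and the odd part (the latter divided by $\varpi$) have the residue forms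

* $V_0$: $\langle-\epsilon\rangle$ and $\langle-1,\epsilon\rangle$;
* $V_i$, $i=1,2$: $\langle1,-\epsilon\rangle$ and $\langle-z_i,\epsilon z_i\rangle$;
* $V_j$, $j\ge3$: $\langle c_j\rangle$ and $\langle-z_jc_j\rangle$.

All are anisotropic over $k$, as $\epsilon$ is a nonsquare. Hence $\mathrm{ord}\,q_i(\sum x_ke_k)=\min_k(2\,\mathrm{ord}\,x_k+\mathrm{ord}\,q(e_k))$ on $V_i$, and every $q_i$ is anisotropic. For $s\in\frac12\mathbb Z$ put
$$L_s=\{v\in V:\ \mathrm{ord}\,q_i(v_i)\ge2s\ \text{for all }i\},\qquad \mathrm{gr}_s=L_s/L_{s+1/2}=\bigoplus_i\mathrm{gr}_s(V_i).$$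
The formula for the order gives
$$L_0=\bigoplus Oe_k,\qquad L_{1/2}=\bigoplus_{even}\varpi Oe_k\oplus\bigoplus_{odd}Oe_k,\qquad L_{s+1}=\varpi L_s .$$
From this description one reads off the following.

* $b(L_s,L_{s'})\subset\varpi^{\lceil s+s'\rceil}O$, and $L_s=\{v:b(v,L_{1/2-s})\subset\varpi O\}$ (check $s=0,\frac12$ coordinate by coordinate, then scale).
* $BL_s\subset L_{s-1/2}$, because $q_i(\beta_iv)=-y_iq_i(v)$.
* For $s+s'\in\mathbb Z$, $\varpi^{-(s+s')}b$ induces nondegenerate pairings $\mathrm{gr}_s(V_i)\times\mathrm{gr}_{s'}(V_i)\to k$, and the residue form of $\varpi^{-2s}q_i$ on $\mathrm{gr}_s(V_i)$ is anisotropic.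
* $\mathrm{gr}_s(V_0)$ has dimension $1$, with form $\langle-\epsilon\rangle$, for $s\in\mathbb Z$, and dimension $2$ for $s\notin\mathbb Z$. For every $s$, $\mathrm{gr}_s(V_i)$ has dimension $2$ for $i=1,2$ and $1$ for $i\ge3$.

**Lemma 6.** $V$ has Witt index $n$. So $G=\mathrm{SO}(V)$ is the split group.

*Proof.* By Springer's theorem we add the anisotropic dimensions of the even residue form, of dimension $5+b$ and determinant $(-\epsilon)^3\prod c_j\sim-\epsilon\prod c_j$ modulo squares, and of the odd one, of dimension $6+b$ and determinant $\sim(-\epsilon)^3\prod(-z_jc_j)$; here and below products are over $j\ge3$. Anisotropic forms over $k$ have dimension at most $2$, so the odd-dimensional form contributes $1$. We must show that the other, of dimension $2r$, is hyperbolic, i.e. $\chi((-1)^r\det)=1$.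

Since $D_j=z_j(z_j-z_1)(z_j-z_2)\prod_{i\ge3,i\ne j}(z_j-z_i)$,
$$\prod D_j=\prod z_j\cdot(-1)^b\varphi_1\cdot(-1)^b\varphi_2\cdot(-1)^{b(b-1)/2}\cdot\square,$$
so by (C1) $\chi(\prod D_j)=\chi(\prod z_j)\,\chi(-1)^{b(b-1)/2}$. By (C2), $\chi(-1)^b\chi(\prod z_j)=\chi(\varphi_0)=-1$.

If $b$ is even, the form in question is the odd one, with $r=3+b/2$. By (4), $\prod\chi(-z_jc_j)=\chi(T_0)^b\chi(\prod D_j)=\chi(\prod D_j)$. Here $\chi(\prod z_j)=-1$, and $b(b-1)/2\equiv b/2\pmod 2$, so this equals $-\chi(-1)^{b/2}$. With $\chi(-\epsilon)=-\chi(-1)$ the total is $\chi(-1)^{3+b/2}\cdot(-\chi(-1))\cdot(-\chi(-1)^{b/2})=\chi(-1)^{4+b}=1$.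

If $b$ is odd, the form is the even one, with $r=(5+b)/2$. By (4),
$$\prod\chi(c_j)=\chi(-1)^b\chi(\textstyle\prod z_j)\cdot\chi(T_0)^b\cdot\chi(\prod D_j)=\chi(-1)\,\chi(T_0)\,\chi(-1)^{b(b-1)/2}=-\chi(-1)^{(b-1)/2}.$$
The total is $\chi(-1)^{(5+b)/2}\cdot(-\chi(-1))\cdot(-\chi(-1)^{(b-1)/2})=\chi(-1)^{b+3}=1$. $\square$

In Example 3 the odd residue form is $\langle-1,-1,-2,-2,-6,-6,4,-20\rangle$. Its determinant is $-20\equiv3$ up to squares, a square mod $23$, and $(-1)^4=1$; so it is hyperbolic, as the lemma says.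

## 6. The character $\psi_B$ and the supercuspidal representation

For $r\in\frac12\mathbb Z$ let
$$A_r=\{T\in\mathrm{End}\,V:\ TL_s\subset L_{s+r}\ \text{for all }s\},\qquad\mathfrak a_r=A_r\cap\mathfrak g,\qquad\mathfrak g=\mathfrak{so}(V).$$
Then $A_rA_{r'}\subset A_{r+r'}$ and $A_{r+1}=\varpi A_r$. Write $*$ for the adjoint with respect to $b$. The duality $L_s=\{v:b(v,L_{1/2-s})\subset\varpi O\}$ shows $A_r^*=A_r$: if $T\in A_r$, $v\in L_s$ and $w\in L_{1/2-s-r}$, then $b(T^*v,w)=b(v,Tw)\in b(L_s,L_{1/2-s})\subset\varpi O$. In (even, odd) blocks,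
$$A_0=\begin{pmatrix}O&\varpi O\\O&O\end{pmatrix},\qquad A_{1/2}=\begin{pmatrix}\varpi O&\varpi O\\O&\varpi O\end{pmatrix}.$$
So $\mathrm{tr}A_{1/2}\subset\varpi O$, and, block by block, $\{Y\in\mathrm{End}\,V:\mathrm{tr}(YA_{1/2})\subset\varpi O\}=A_0$. For $Y\in\mathfrak g$ we have $\mathrm{tr}(YT)=\mathrm{tr}(T^*Y^*)=-\mathrm{tr}(YT^*)$, hence $\mathrm{tr}(YT)=\mathrm{tr}(Y\frac{T-T^*}2)$. Therefore
$$\{Y\in\mathfrak g:\ \mathrm{tr}(Y\mathfrak a_{1/2})\subset\varpi O\}=\mathfrak a_0. \tag{6}$$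

**The groups.** We have $B\in\mathfrak a_{-1/2}$. Let $\Gamma=\{g\in G:gL_s=L_s\ \forall s\}$, a compact open subgroup, and $K=G\cap(1+A_{1/2})$. Since $A_{1/2}^2\subset A_1=\varpi A_0$, geometric series converge and $1+A_{1/2}$ is a group. It is pro-$p$, because $(1+A_r)/(1+A_{r+1/2})\cong A_r/A_{r+1/2}$ for $r\ge\frac12$. So $K$ is an open pro-$p$ subgroup, normal in $\Gamma$. Put
$$\psi_B(g)=\psi\big(\mathrm{tr}(B(g-1))\big)\qquad(g\in K).$$
This is a character: $gh-1=(g-1)+(h-1)+(g-1)(h-1)$, the last term is in $A_1$, and $\mathrm{tr}(BA_1)\subset\mathrm{tr}A_{1/2}\subset\varpi O\subset\ker\psi$.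

**The Cayley transform.** To produce elements of $K$ we use $c(Z)=(1+\frac Z2)(1-\frac Z2)^{-1}$ for $Z\in\mathfrak a_{1/2}$. As $Z^*=-Z$, $c(Z)^*=c(-Z)=c(Z)^{-1}$, and $\det c(Z)=1$ because $(1-\frac Z2)^*=1+\frac Z2$. So $c(Z)\in K$. Since $c(Z)=1+Z+\frac{Z^2}2(1-\frac Z2)^{-1}$, we have $c(Z)-1-Z\in A_{2r}$ when $Z\in\mathfrak a_r$, $r\ge\frac12$. In particular $\psi_B(c(Z))=\psi(\mathrm{tr}(BZ))$.

**The stabilizer.** Let $H$ be the stabilizer of $\psi_B$ in $\Gamma$. Then
$$H=\{g\in\Gamma:\ gBg^{-1}-B\in\mathfrak a_0\}. \tag{7}$$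
Indeed, put $D=gBg^{-1}-B\in\mathfrak a_{-1/2}$. Since $\psi_B(g^{-1}xg)=\psi(\mathrm{tr}(gBg^{-1}(x-1)))$, $g$ stabilizes $\psi_B$ if and only if $\psi(\mathrm{tr}(D(x-1)))=1$ for all $x\in K$. If $D\in\mathfrak a_0$, this holds as $\mathrm{tr}A_{1/2}\subset\varpi O$. Conversely, $x=c(Z)$ and $\mathrm{tr}(DA_1)\subset\varpi O$ give $\psi(\mathrm{tr}(DZ))=1$ for all $Z$ in the $O$-module $\mathfrak a_{1/2}$. Then $\mathrm{tr}(D\mathfrak a_{1/2})$ is an ideal inside $\ker\psi$, hence lies in $\varpi O$, and $D\in\mathfrak a_0$ by (6). Clearly $K\subset H$, so $H$ is compact open.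

**Lemma 7.** $|H/K|$ is prime to $p$.

*Proof.* An element of $\Gamma$ acting trivially on $\mathrm{gr}_0$ and $\mathrm{gr}_{1/2}$ lies in $1+A_{1/2}$, so $\Gamma/K\hookrightarrow O(\mathrm{gr}_0)\times O(\mathrm{gr}_{1/2})$. For $h\in H$, $hB-Bh=(hBh^{-1}-B)h\in A_0$, so the image of $h$ commutes with $\bar B:\mathrm{gr}_s\to\mathrm{gr}_{s-1/2}$. The operator $\varpi\bar B^2$ on $\mathrm{gr}_s$ has the eigenspaces $\mathrm{gr}_s(V_i)$, with distinct eigenvalues $\bar z_i$, so $h$ preserves each $\mathrm{gr}_s(V_i)$. For $i\ge1$, $\bar B:\mathrm{gr}_{1/2}(V_i)\to\mathrm{gr}_0(V_i)$ is an isomorphism, so the action on $\mathrm{gr}_{1/2}(V_i)$ is determined by that on $\mathrm{gr}_0(V_i)$. Hence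
$$H/K\hookrightarrow O(\mathrm{gr}_0(V_0))\times O(\mathrm{gr}_{1/2}(V_0))\times\prod_{i\ge1}O(\mathrm{gr}_0(V_i)).$$
The factors are orthogonal groups of lines (order $2$) or of anisotropic planes (order $2(q+1)$). $\square$

Let $\mathfrak z$ be the centralizer of $B$ in $\mathrm{End}\,V$. The next lemma moves perturbations of $B$ into $\mathfrak z$.

**Lemma 8.** Every element of $B+\mathfrak a_0$ is $K$-conjugate to $B+C$ with $C\in\mathfrak a_0\cap\mathfrak z$.

*Proof.* **Step 1: a complement to $\mathfrak z$.** We split $\mathrm{End}\,V$ compatibly with all structures. We have $\mathrm{End}\,V=\mathfrak z\oplus\mathfrak z^c$ with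
$$\mathfrak z^c=\bigoplus_{i\ne j}\mathrm{Hom}(V_i,V_j)\oplus\bigoplus_{i\ge1}\{T\in\mathrm{End}\,V_i:\ T\beta_i=-\beta_iT\}.$$
The projections preserve every $A_r$, because the $L_s$ are direct sums of their intersections with the $V_i$, and on $\mathrm{End}\,V_i$ $(i\ge1)$ the projections are $T\mapsto\frac12(T\pm BTB^{-1})$, where $(B|_{V_i})^{-1}=\varpi z_i^{-1}B|_{V_i}$ maps $L_s\cap V_i$ into $L_{s+1/2}$. They commute with $*$: this operation exchanges $\mathrm{Hom}(V_i,V_j)$ and $\mathrm{Hom}(V_j,V_i)$, and $(BTB^{-1})^*=B^{-1}T^*B=BT^*B^{-1}$ on $V_i$ since $B^2$ is scalar there.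

**Step 2: solving $[B,S]=T$.** We claim: for $T\in\mathfrak a_r\cap\mathfrak z^c$ there is $S\in\mathfrak a_{r+1/2}$ with $[B,S]=T$. On $\mathrm{Hom}(V_i,V_j)$ take $S=(y_j-y_i)^{-1}(BT+TB)$. Then $[B,S]=(y_j-y_i)^{-1}(B^2T-TB^2)=T$, and $S\in A_{r+1/2}$ because $\mathrm{ord}(y_j-y_i)=-1$ and $BT+TB\in A_{r-1/2}$. On the part with $T\beta_i=-\beta_iT$ take $S=\frac12B^{-1}T\in A_{r+1/2}$; then $[B,S]=\frac12T-\frac12B^{-1}TB=T$. Finally $[B,S]^*=[B,S^*]$ and $T^*=-T$, so $\frac12(S-S^*)\in\mathfrak a_{r+1/2}$ also solves the equation.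

**Step 3: iteration.** We remove the $\mathfrak z^c$-component step by step. Let $r\ge0$, $Y=C+T$ with $C\in\mathfrak a_0\cap\mathfrak z$, $T\in\mathfrak a_r\cap\mathfrak z^c$, and let $S\in\mathfrak a_{r+1/2}$ satisfy $[B,S]=T$. As $c(\pm S)\in1\pm S+A_{2r+1}$, $B\in A_{-1/2}$ and $Y\in A_0$,
$$c(S)(B+Y)c(S)^{-1}\in B+C+T+[S,B]+A_{r+1/2}=B+C+A_{r+1/2}.$$
(The neglected terms are $[S,Y]\in A_{r+1/2}$ and terms in $A_{2r+1-1/2}\subset A_{r+1/2}$.) The left side lies in $\mathfrak g$, so by Step 1 it is $B+(C+C')+T'$ with $C'\in\mathfrak a_{r+1/2}\cap\mathfrak z$ and $T'\in\mathfrak a_{r+1/2}\cap\mathfrak z^c$. Start with $r=0$ and repeat with $r=\frac12,1,\frac32,\dots$. The elements $c(S_r)\in K\cap(1+A_{r+1/2})$ tend to $1$, so the products $\cdots c(S_{1/2})c(S_0)$ converge in the compact group $K$; the $\mathfrak z$-components converge in $\mathfrak a_0\cap\mathfrak z$, and the $\mathfrak z^c$-components tend to $0$. $\square$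

**Lemma 9.** Let $g\in G$. If $\psi_B$ and $\psi_B^g:=\psi_B(g^{-1}\cdot g)$ agree on $K\cap gKg^{-1}$, then $g\in H$.

*Proof.* **Step 1: linearize.** For $Z\in\mathfrak a_{1/2}\cap g\mathfrak a_{1/2}g^{-1}$ we have $c(Z)\in K\cap gKg^{-1}$, $\psi_B(c(Z))=\psi(\mathrm{tr}(BZ))$, and $\psi_B^g(c(Z))=\psi_B(c(g^{-1}Zg))=\psi(\mathrm{tr}(gBg^{-1}Z))$. So $\psi(\mathrm{tr}((B-gBg^{-1})Z))=1$ on an $O$-module, hence $\mathrm{tr}((B-gBg^{-1})Z)\in\varpi O$ for all such $Z$. The dual of an intersection of lattices is the sum of the duals; by (6), $B-gBg^{-1}\in\mathfrak a_0+g\mathfrak a_0g^{-1}$. So $B+Y_1=g(B+Y_2)g^{-1}$ with $Y_1,Y_2\in\mathfrak a_0$.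

**Step 2: move into the centralizer.** By Lemma 8 there are $k_a\in K$ and $C_a\in\mathfrak a_0\cap\mathfrak z$ with $k_a(B+Y_a)k_a^{-1}=B+C_a$ $(a=1,2)$. Then $g'=k_1gk_2^{-1}$ satisfies $g'(B+C_2)g'^{-1}=B+C_1$.

**Step 3: $g'$ commutes with $B$.** Over $\bar F$, $B$ is semisimple with eigenvalues $0,\pm\beta_i$. Distinct eigenvalues differ by an element of order $-\frac12$: this is clear for differences with $0$ and for $2\beta_i$, and for $i\ne j$ the numbers $\beta_i\pm\beta_j$ have order $\ge-\frac12$ and product $y_i-y_j$ of order $-1$. The operator $C_a$ commutes with $B$, so it preserves each $\ker(B-\lambda)$; it preserves the lattice $L_0$, so its eigenvalues have order $\ge0$. Hence $\ker(B-\lambda)$ is the sum of the generalized eigenspaces of $B+C_a$ for eigenvalues in $\lambda+\{\mathrm{ord}\ge0\}$, for $a=1$ and for $a=2$. Since $g'$ carries generalized eigenspaces of $B+C_2$ to those of $B+C_1$ with the same eigenvalue, it preserves every $\ker(B-\lambda)$, and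 so commutes with $B$.

**Step 4: conclude.** Therefore $g'$ preserves every $V_i=\ker(B^2-y_i)$ and every $q_i$, hence every $L_s$. So $g'\in\Gamma$, and $g'\in H$ by (7). Thus $g=k_1^{-1}g'k_2\in H$. $\square$

**The representation.** Fix an irreducible $\rho\subset\mathrm{Ind}_K^H\psi_B$. It is finite-dimensional. As $K$ is normal in $H$ and $H$ stabilizes $\psi_B$, $K$ acts on $\rho$ through $\psi_B$. Put $\pi=\text{c-Ind}_H^G\rho$.

**Proposition 10.** $\pi$ is irreducible supercuspidal and has a generic $L$-parameter.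

*Proof.* **Step 1: $\rho$ occurs once in $\pi|_H$.** By Mackey, $\pi|_H=\bigoplus_{g\in H\backslash G/H}\mathrm{Ind}_{H\cap g^{-1}Hg}^H\rho^g$ with $\rho^g(x)=\rho(gxg^{-1})$. If $\mathrm{Hom}_{H\cap g^{-1}Hg}(\rho,\rho^g)\ne0$, restrict to $K\cap g^{-1}Kg$: there $\rho$ acts by $\psi_B$ and $\rho^g$ by $\psi_B(g\cdot g^{-1})$, so these characters agree, and Lemma 9 applied to $g^{-1}$ gives $g\in H$. Hence $\dim\mathrm{Hom}_H(\rho,\pi)=\dim\mathrm{End}_H(\rho)=1$.

**Step 2: irreducibility.** Let $0\ne W\subset\pi$ be a subrepresentation. Then $0\ne\mathrm{Hom}_G(W,\mathrm{Ind}_H^G\rho)=\mathrm{Hom}_H(W,\rho)$. As $H$ is compact, $W$ contains a copy of $\rho$. By Step 1 this is the unique copy in $\pi$, namely the functions supported on $H$, and it generates $\pi$. So $W=\pi$.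

**Step 3: supercuspidality and the parameter.** For $w$ in this copy and $\lambda\in\rho^\vee$, the matrix coefficient of $w$ against $f\mapsto\lambda(f(1))$ is supported on $H$. As $\pi$ and its contragredient are irreducible, all matrix coefficients are finite sums of translates of such ones, hence compactly supported. So $\pi$ is supercuspidal, and, as $G$ has trivial center, discrete series. By Arthur (Theorem 1.5.1 and Proposition 8.3.2) its parameter is bounded and its packet contains a generic member. $\square$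

## 7. Nonvanishing of $\mathcal J_X$ as a condition on operators near $B$

**Proposition 11.** A nilpotent orbit $\mathcal O$ lies in $WF_{wm}(\pi)$ if and only if there are $X\in\mathcal O$, an $\mathfrak{sl}_2$-triple $(X,\hbar,Y)$ in $\mathfrak g$ and $B_1\in B+\mathfrak a_0$ with $B_1\in X+\bigoplus_{i\le1}\mathfrak g_i^\hbar$.

*Proof.* **Step 1: reduce to characters of compact groups.** We have $\mathcal J_X(\pi)\ne0$ if and only if $\mathrm{Hom}_{U_X}(\pi,\psi_X)\ne0$. As $H$ is open, $\pi|_{U_X}=\bigoplus_{g\in H\backslash G/U_X}\text{c-Ind}_{C_g}^{U_X}\rho^g$ with $C_g=U_X\cap g^{-1}Hg$ compact open in $U_X$, and $\mathrm{Hom}_{U_X}(\text{c-Ind}_{C_g}^{U_X}\rho^g,\psi_X)=\mathrm{Hom}_{C_g}(\rho^g,\psi_X)$. Conjugating by $g$: $\mathcal J_X(\pi)\ne0$ if and only if for some $X'=\mathrm{Ad}(g)X$, with the conjugated triple, $\rho|_{U_{X'}\cap H}$ contains $\psi_{X'}$.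

**Step 2: replace $H$ by $K$.** For unipotent $u$, $u^{p^m}=\exp(p^m\log u)\to1$, so the image of $u\in U_{X'}\cap H$ in the finite group $H/K$ has $p$-power order. By Lemma 7 it is trivial. So $U_{X'}\cap H=U_{X'}\cap K$, where $\rho$ acts by $\psi_B$. The condition becomes $\psi_B=\psi_{X'}$ on $U_{X'}\cap K$.

**Step 3: pass to the Lie algebra.** Let $\mathfrak u=\mathrm{Lie}\,U_{X'}$. If $Z\in\mathfrak u$ and $\exp Z\in K$, then $\nu=\exp Z-1\in A_{1/2}$ and $\nu^{2n+1}=0$. Since $p>2n$, $Z=\sum_{1\le j\le2n}(-1)^{j-1}\nu^j/j\in A_{1/2}$ and $Z\equiv\nu$ mod $A_1$. Conversely $\exp(\mathfrak u\cap\mathfrak a_{1/2})\subset K$, since only denominators $j!$ with $j\le2n<p$ occur. As $\mathrm{tr}(BA_1)\subset\varpi O$, $\psi_B(\exp Z)=\psi(\mathrm{tr}(BZ))$. So the condition is $\psi(\mathrm{tr}((B-X')Z))=1$ for all $Z$ in the $O$-module $\mathfrak u\cap\mathfrak a_{1/2}$, i.e. $\mathrm{tr}((B-X')(\mathfrak u\cap\mathfrak a_{1/2}))\subset\varpi O$.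

**Step 4: extend the functional.** The quotient $\mathfrak a_{1/2}/(\mathfrak u\cap\mathfrak a_{1/2})$ is finitely generated and torsion-free, so $\mathfrak u\cap\mathfrak a_{1/2}$ is a direct summand. A $\varpi O$-valued functional on it extends to $\mathfrak a_{1/2}$; by nondegeneracy of the trace form and (6) the extension is $Z\mapsto\mathrm{tr}(YZ)$ with $Y\in\mathfrak a_0$. Thus the condition holds if and only if $B-X'\in\mathfrak a_0+\mathfrak u^\perp$; the converse direction is clear, as $\mathrm{tr}(\mathfrak a_0\mathfrak a_{1/2})\subset\varpi O$. Since the trace form pairs $\mathfrak g_i^\hbar$ with $\mathfrak g_{-i}^\hbar$ and kills the other products, $\mathfrak u^\perp=\bigoplus_{i\le1}\mathfrak g_i^\hbar$ for the conjugated $\hbar$. So the condition says that some $B_1\in B+\mathfrak a_0$ lies in $X'+\bigoplus_{i\le1}\mathfrak g_i^\hbar$. $\square$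

In Example 1 we saw such a decomposition, with $B_1=B$. The next section does it for several strings.

## 8. From strings of $B$ to $\mathfrak{sl}_2$-triples

**Lemma 12.** Let $v_1,\dots,v_r\in V$ and integers $\ell_a\ge1$ satisfy

* $b(v_a,B^jv_c)=0$ for $0\le j<\ell_a+\ell_c$, for all $a,c$;
* $b(v_a,B^{\ell_a+\ell_c}v_c)=0$ if $a\ne c$;
* $b(v_a,B^{2\ell_a}v_a)\ne0$.

Then some orbit with partition $[2\ell_1+1,\dots,2\ell_r+1,1,\dots,1]$ (parts in decreasing order) lies in $WF_{wm}(\pi)$.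

*Proof.* **Step 1: weights.** We give the vectors of the strings the weights they should have in an $\mathfrak{sl}_2$-module. Give $v_{a,j}=B^jv_a$ $(0\le j\le2\ell_a)$ the weight $2j-2\ell_a$. As $b(v_{a,j},v_{c,j'})=(-1)^jb(v_a,B^{j+j'}v_c)$, two such vectors of weight sum $<0$ are orthogonal, and for weight sum $0$ they pair nontrivially if and only if $a=c$. So the Gram matrix, ordered by weight, is block anti-triangular with invertible antidiagonal blocks, and the $v_{a,j}$ are linearly independent.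

**Step 2: a filtration raised by $B$.** We extend the weights to a filtration of $V$. For $i<0$ let $F_i$ be the span of the $v_{a,j}$ of weight $\le i$; for $i\ge0$ put $F_i=F_{-1-i}^\perp$. The space $F_{-1}$ is isotropic, so $F_{-1}\subset F_0$, and $(F_i)$ increases. We claim $BF_i\subset F_{i+2}$. For $i\le-3$ this is clear. For $i=-2,-1$ we have $F_{-1}=F_{-2}$ as weights are even, and $BF_i$ is spanned by vectors $v_{a,j}$ of weight $\le0$, which are orthogonal to $F_{-1}=F_{-2}$; so $BF_i\subset F_0\subset F_1$. For $i\ge0$, $b(BF_i,F_{-3-i})=-b(F_i,BF_{-3-i})\subset b(F_i,F_{-1-i})=0$, so $BF_i\subset F_{-3-i}^\perp=F_{i+2}$.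

**Step 3: a grading and $X$.** We split the filtration orthogonally. For $i<0$ let $V_{(i)}$ be the span of the $v_{a,j}$ of weight exactly $i$. There is an isotropic subspace $F'$ of $V$ in perfect duality with the isotropic space $F_{-1}$; let $F'=\bigoplus_{i<0}V_{(-i)}$ be the decomposition dual to $F_{-1}=\bigoplus_{i<0}V_{(i)}$, and $V_{(0)}=(F_{-1}\oplus F')^\perp$. Then $V=\bigoplus V_{(i)}$, $V_{(i)}\perp V_{(j)}$ unless $i+j=0$, and $F_i=\bigoplus_{j\le i}V_{(j)}$ for all $i$ (for $i\ge0$, take the orthogonal complement of $F_{-1-i}$). All weights are even. The operator $\hbar:=i$ on $V_{(i)}$ lies in $\mathfrak g$. By Step 2, $B\in\bigoplus_{i\le2}\mathfrak g_i^\hbar$. Let $X\in\mathfrak g_2^\hbar$ be the top component; then $B\in X+\bigoplus_{i\le0}\mathfrak g_i^\hbar$.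

**Step 4: $X^{2m}:V_{(-2m)}\to V_{(2m)}$ is bijective for $m\ge1$.** This is where the string conditions enter fully. For $w,w'\in V_{(-2m)}$, $B^{2m}w'-X^{2m}w'\in F_{2m-1}$, and $F_{2m-1}=F_{-2m}^\perp\perp w$. So $b(w,X^{2m}w')=b(w,B^{2m}w')$. In the basis $v_{a,\ell_a-m}$ (for $\ell_a\ge m$) of $V_{(-2m)}$ this form has entries $\pm b(v_a,B^{\ell_a+\ell_c}v_c)$: it is diagonal with nonzero entries $\pm b(v_a,B^{2\ell_a}v_a)$. Hence $X^{2m}$ is injective on $V_{(-2m)}$, and $V_{(2m)}$, its dual, has the same dimension.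

**Step 5: the triple in $\mathfrak{gl}(V)$.** We decompose $V$ into Jordan strings of $X$. For $m\ge0$ let $P_m=\ker(X^{2m+1}|_{V_{(-2m)}})$. Then $V_{(-2m)}=P_m\oplus XV_{(-2m-2)}$: for $w\in V_{(-2m)}$ there is by Step 4 a unique $w''\in V_{(-2m-2)}$ with $X^{2m+2}w''=X^{2m+1}w$, and $w-Xw''\in P_m$; the sum is direct because $X^{2m+2}$ is injective on $V_{(-2m-2)}$. Descending induction gives $V_{(-2m)}=\bigoplus_{m'\ge m}X^{m'-m}P_{m'}$, and applying $X^{2m}$ gives $V_{(2m)}=\bigoplus_{m'\ge m}X^{m'+m}P_{m'}$. So $V=\bigoplus_m\bigoplus_{j=0}^{2m}X^jP_m$, with $X^j$ injective on $P_m$ for $j\le2m$ and $X^{2m+1}P_m=0$. Put $Y(X^jx)=j(2m+1-j)X^{j-1}x$ for $x\in P_m$, $0\le j\le 2m$. On $X^jx$ the commutator $[X,Y]$ is the scalar $j(2m+1-j)-(j+1)(2m-j)=2j-2m$, which is the weight. So $(X,\hbar,Y)$ is an $\mathfrak{sl}_2$-triple in $\mathfrak{gl}(V)$.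

**Step 6: $Y\in\mathfrak g$.** Given $X$ and $\hbar$, such a $Y$ is unique: the difference of two of them commutes with $X$ and has $\mathrm{ad}\,\hbar$-weight $-2$, but in the $\mathfrak{sl}_2$-module $\mathrm{End}\,V$ the kernel of $\mathrm{ad}\,X$ has only weights $\ge0$. Applying $*$ to $[X,Y]=\hbar$ and $[\hbar,Y]=-2Y$, with $X^*=-X$, $\hbar^*=-\hbar$, gives $[X,-Y^*]=\hbar$ and $[\hbar,-Y^*]=-2(-Y^*)$. So $Y=-Y^*$.

**Step 7: the partition.** The part $2m+1$ has multiplicity $\dim P_m$. For $m\ge1$, $\dim V_{(-2m)}=\#\{a:\ell_a\ge m\}$, so $\dim P_m=\#\{a:\ell_a=m\}$; all other parts are $1$. Now apply Proposition 11 with $B_1=B$. $\square$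

## 9. A string of length $2n-5$, and a pair of lengths $2n-7$ and $7$

**Proposition 13.** $[(2n-5)\,1^6]$ occurs in $WF_{wm}(\pi)$.

*Proof.* By Lemma 1 we look for $v$ with $q_i(v_i)=\eta_i:=\varpi T_0/D_i$ for $0\le i\le N$. It exists piece by piece:

* $i=0$: $\varpi\langle-1,\epsilon\rangle$ on $Fe_2+Fe_3$ represents all elements of order $1$, because $-x^2+\epsilon y^2$ represents all units;
* $i=1,2$: $q_i$ is universal;
* $j\ge3$: $\eta_j\in c_jN_j$ if and only if $\chi(T_0/(D_jc_j))=\chi(-z_j)$, which is (4).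

By (1) and (3), $b(v,B^{2m}v)=\varpi^{1-m}T_0\sum_iz_i^m/D_i$ vanishes for $m<N$ and not for $m=N$. Lemma 12 with $r=1$, $\ell_1=N=n-3$ applies. $\square$

**Two strings: the orthogonal attempt.** For $[(2n-7)\,7\,1]$, Lemma 12 asks for $v$ and $u$ starting strings with $(\ell_1,\ell_2)=(b+1,3)$ and with small cross terms. By Lemma 1 (and $N=b+2$) this means
$$q_i(v_i)=\frac{S(z_i)}{D_i},\ \deg S=1,\qquad q_i(u_i)=\frac{R(z_i)}{D_i},\ \deg R=b-1 .$$
The obvious way to control the cross terms is $h_i(u_i,v_i)=0$ for all $i\ge1$ and $b_0(u_0,v_0)=0$. But $V_j$ is a line for $j\ge3$, so $u_j=0$ or $v_j=0$ there, i.e. $R(z_j)S(z_j)=0$ at each of the $b$ points $z_3,\dots,z_N$. Since $R$ has at most $b-1$ zeros, $S$ must vanish at one of these points. So the only root of $S$ is tied to a point of the data, and further sign conditions on differences of the $z_j$ come with it.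

**Letting the strings interact.** Instead we allow nonzero $h_i(u_i,v_i)=\gamma_i$. If $\gamma_i=\varpi\beta_i/D_i$, then in (2) the even cross moments vanish because $\mathrm{Tr}_{E_i/F}(\beta_i)=0$, and the odd ones are values of monomials in $z_i$ over $D_i$, which (3) kills up to high degree. On a line $V_j$, $j\ge3$, the three numbers must satisfy $q_j(v_j)q_j(u_j)=N_{E_j/F}(\gamma_j)$. Put $\varpi$ into $v$: $q_i(v_i)=\varpi S(z_i)/D_i$. As
$$N_{E_i/F}(\gamma_i)=-\varpi^2y_i/D_i^2=-\varpi z_i/D_i^2,$$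
the condition on the lines is $S(z_j)R(z_j)=-z_j$ for $j\ge3$. Since $SR+z$ has degree $b$ (recall $b\ge2$), this means $SR+z=\tau\Phi$ for a constant $\tau$. With $S=s(z-\omega)$ we need $\tau\Phi(\omega)=\omega$, and $\omega$ is free. This leads to the following choice.

**Proposition 14.** $[(2n-7)\,7\,1]$ occurs in $WF_{wm}(\pi)$.

*Proof.* **Step 1: the polynomials and values.** Put $s_0=\epsilon$ and $\tau_0=\omega/\Phi(\omega)$. By (C3), $\chi(\Phi(\omega))=1$, so $\chi(s_0)=\chi(\tau_0)=-1$. As $\tau_0\Phi(\omega)-\omega=0$,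
$$R(z)=\frac{\tau_0\Phi(z)-z}{s_0(z-\omega)}$$
is a polynomial; as $b\ge2$, it has degree $b-1$ and leading coefficient $\tau_0/s_0$. Put
$$\eta_i=\frac{\varpi s_0(z_i-\omega)}{D_i},\quad\eta_i'=\frac{R(z_i)}{D_i}\ (0\le i\le N),\qquad\gamma_i=\frac{\varpi\beta_i}{D_i}\ (i\ge1).$$
Each $\eta_i$ has order $1$: $\omega$ is a unit; $\bar\omega\ne\bar z_1,\bar z_2$ because $\bar\omega$ is a nonsquare and $\bar z_1,\bar z_2$ are squares; and $\omega-z_j$ is a unit for $j\ge3$ by (C3). By construction,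
$$\eta_i\eta_i'-N_{E_i/F}(\gamma_i)=\frac{\varpi\tau_0\Phi(z_i)}{D_i^2}\ (i\ge1),\qquad\eta_0\eta_0'=\frac{\varpi\tau_0\varphi_0}{D_0^2}. \tag{8}$$

**Step 2: vectors with these values.** We find $v,u\in V$ with $q_i(v_i)=\eta_i$, $q_i(u_i)=\eta_i'$ for all $i$, $h_i(u_i,v_i)=\gamma_i$ for $i\ge1$, and $b_0(u_0,v_0)=0$.

* $i=0$: take $v_0\in Fe_2+Fe_3$ with $q_0(v_0)=\eta_0$ (order $1$), and $u_0\in Fe_1$ with $q_0(u_0)=\eta_0'=\tau_0\varphi_0/(-s_0\omega D_0)$. The latter needs $\chi(\eta_0')=\chi(-\epsilon)=-\chi(-1)$. As $D_0=z_1z_2\varphi_0$, $\chi(D_0)=-1$, and indeed $\chi(\eta_0')=\chi(\tau_0)\chi(\varphi_0)\chi(-1)\chi(s_0)\chi(\omega)\chi(D_0)=-\chi(-1)$, there being five factors $-1$.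
* $i=1,2$: $v_i$ exists by universality. Put $u_i=\frac{\gamma_i}{\eta_i}v_i+w_i$ with $w_i\perp v_i$ for $h_i$ and $h_i(w_i,w_i)=\varpi\tau_0\varphi_i/(D_i^2\eta_i)$. Then $h_i(u_i,v_i)=\gamma_i$, and by (8) $q_i(u_i)=N_{E_i/F}(\gamma_i)/\eta_i+h_i(w_i,w_i)=\eta_i'$. By (5), such $w_i$ exists if and only if $-\varpi\tau_0\varphi_i\notin N_i$, i.e. $\chi(-\tau_0\varphi_i)\ne\chi(-z_i)$. By (C1) the left side is $-\chi(-1)$ and the right side is $\chi(-1)$.
* $j\ge3$: $\eta_j\in c_jN_j$ if and only if $\chi(s_0(z_j-\omega)/D_j)=\chi(-z_jc_j)=\chi(T_0/D_j)$, by (4). Indeed $\chi(s_0)\chi(z_j-\omega)=-\chi(-1)=\chi(T_0)$ by (C3). Choose $v_j$ accordingly and put $u_j=\frac{\gamma_j}{\eta_j}v_j$. Then $h_j(u_j,v_j)=\gamma_j$, and by (8) with $\Phi(z_j)=0$, $q_j(u_j)=N_{E_j/F}(\gamma_j)/\eta_j=\eta_j'$.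

**Step 3: the moments.** We check the hypotheses of Lemma 12, using (1), (2), (3) and $N=b+2$.

* $b(v,B^{2m}v)=\varpi^{1-m}s_0\sum_iz_i^m(z_i-\omega)/D_i$ is $0$ for $m\le b$ and nonzero for $m=b+1$.
* $b(u,B^{2m}u)=\varpi^{-m}\sum_iz_i^mR(z_i)/D_i$ is $0$ for $m\le2$ and nonzero for $m=3$.
* $b(u,B^jv)=0$ for even $j$, since $\mathrm{Tr}_{E_i/F}(\beta_i^{j+1})=0$ and $b_0(u_0,v_0)=0$. For $j=2m+1$, $b(u,B^jv)=-\varpi^{-m}\sum_iz_i^{m+1}/D_i$ (the term $i=0$ is $0$), which vanishes for $m\le b$. So $b(u,B^jv)=0$ for all $j\le2b+2$, and then also $b(v,B^ju)=(-1)^jb(u,B^jv)=0$.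

Since $b\ge2$, $\ell_1+\ell_2=b+4\le2b+2$. Lemma 12 with $(\ell_1,\ell_2)=(b+1,3)$ gives an occurring orbit with partition $[2b+3,7,1]=[(2n-7)\,7\,1]$. $\square$

In Example 3, $\Phi(5)=-15$, so $\tau_0=-\frac13$ (mod $23$ this is $15$, a nonsquare) and $s_0=-1$. Then $R(z)=\frac13(z^2-21z+80)/(z-5)=\frac13(z-16)$. For instance $\eta_0'=-16/(3\cdot960)$ is a square unit, because $\chi(-1)=\chi(960)=-1$ and $\chi(3)=1$; it must be represented by $-\epsilon x_1^2=x_1^2$, and it is.

## 10. Perturbed moments, and the orbits that do not occur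

To show that an orbit does not occur, looking at $B$ is not enough: Proposition 11 allows every $B_1\in B+\mathfrak a_0$, and for $B_1$ the exact formulas of Section 1 are lost. What survives are leading terms.

**Leading terms.** Let $B_1\in B+\mathfrak a_0$. For $M\in\mathbb Z$ and $v\in L_{M/2}$ let $\bar\eta_i(v)\in k$ be the class of $\varpi^{-M}q_i(v_i)$ and $\bar v_i$ the class of $v_i$ in $\mathrm{gr}_{M/2}(V_i)$. By anisotropy $\bar\eta_i(v)=0$ if and only if $\bar v_i=0$. So if $v\notin L_{(M+1)/2}$, some $\bar\eta_i(v)\ne0$. Expanding $(B+Y)^j$ with $Y\in\mathfrak a_0$ gives $B_1^jv\equiv B^jv$ mod $L_{(M-j+1)/2}$, and as $b(L_{M/2},L_{(M-2m+1)/2})\subset\varpi^{M-m+1}O$,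
$$b(v,B_1^{2m}v)\equiv\varpi^{M-m}\sum_{i=0}^Nz_i^m\bar\eta_i(v)\pmod{\varpi^{M-m+1}}. \tag{9}$$

If moreover $B_1\in X+\bigoplus_{i\le1}\mathfrak g_i^\hbar$, let $V_j^\hbar$ be the $\hbar$-eigenspaces in $V$ and $F_i=\bigoplus_{j\le i}V_j^\hbar$. Then $B_1F_i\subset F_{i+2}$, $b(F_i,F_j)=0$ for $i+j<0$, and $B_1^jw\in X^jw+F_{i+2j-1}$ for $w\in V_i^\hbar$.

**Proposition 15.** Every partition occurring in $WF_{wm}(\pi)$ has $p_1\le2N+1=2n-5$.

*Proof.* Let $X,\hbar,B_1$ be as in Proposition 11 and $0\ne v\in V^\hbar_{-(p_1-1)}$. Then $b(v,B_1^jv)=0$ for $j<p_1-1$. Suppose $p_1-1>2N$. With $v\in L_{M/2}\smallsetminus L_{(M+1)/2}$, (9) gives $\sum_iz_i^m\bar\eta_i(v)=0$ for $0\le m\le N$. By Lemma 1(c) over $k$ all $\bar\eta_i(v)=0$, a contradiction. $\square$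

**Proposition 16.** $[(2n-5)\,5\,1]$ does not occur in $WF_{wm}(\pi)$.

*Proof.* Suppose it does, with $X,\hbar,B_1$ as in Proposition 11. Put $\ell=N\ge4$, so the partition is $[2\ell+1,5,1]$.

**Step 1: two vectors.** We extract from the triple what concerns $b$ and $B_1$. The parts are distinct and $b$ is invariant under the triple, so $V$ is the orthogonal sum of irreducible $\mathfrak{sl}_2$-modules of dimensions $2\ell+1,5,1$. Let $v,u$ be lowest weight vectors of the first two, of weights $-2\ell$ and $-4$. Then: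

* $b(v,B_1^jv)=0$ for $j<2\ell$, and $b(v,B_1^{2\ell}v)=b(v,X^{2\ell}v)\ne0$;
* $b(u,B_1^ju)=0$ for $j<4$, and $b(u,B_1^4u)=b(u,X^4u)\ne0$;
* $b(u,B_1^jv)=0$ for $j\le\ell+2$. For $j<\ell+2$ the weights add up to a negative number; for $j=\ell+2$ the value is $b(u,X^{\ell+2}v)=0$ by orthogonality of the summands.

**Step 2: enough cross equations.** We want to conclude that $u$ and $v$ are orthogonal piece by piece to leading order. For that we would need the cross terms up to $j=2\ell$, giving as many equations as there are indices $i$; Step 1 stops at $j=\ell+2$, which is too early. The remedy is to change $u$. We claim that there is $P(x)=\sum_{i=0}^{\ell-3}a_ix^i$ such that $u'=u-P(B_1)v$ satisfies $b(u',B_1^jv)=0$ for all $0\le j\le2\ell$. Indeed $b(B_1^iv,B_1^jv)=(-1)^ib(v,B_1^{i+j}v)$ vanishes for $i+j<2\ell$ and is nonzero for $i+j=2\ell$. For $j\le\ell+2$ we have $i+j\le2\ell-1$, so these equations hold automatically. The equation for $j=2\ell-t$, $0\le t\le\ell-3$, involves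 only the $a_i$ with $i\ge t$, with nonzero coefficient at $a_t$. This triangular system is solvable, starting with $a_{\ell-3}$.

Moreover $b(u',B_1^ju')=b(u,B_1^ju)$ for $j\le4$: the cross terms are combinations of $b(u,B_1^tv)$ with $t\le\ell+1$, and the remaining terms are combinations of $b(v,B_1^tv)$ with $t\le2(\ell-3)+4<2\ell$. So $u'\ne0$ and $b(u',B_1^ju')=0$ for $j<4$.

**Step 3: reduction of $v$.** Let $v\in L_{M/2}\smallsetminus L_{(M+1)/2}$, $u'\in L_{M'/2}\smallsetminus L_{(M'+1)/2}$, and write $\bar\eta_i=\bar\eta_i(v)$, $\bar\eta_i'=\bar\eta_i(u')$. By (9), $\sum_iz_i^m\bar\eta_i=0$ for $0\le m\le N-1$, so by Lemma 1(c)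
$$\bar\eta_i=T/D_i\quad(0\le i\le N),\qquad T\in k^\times. \tag{10}$$
In particular all $\bar v_i\ne0$.

**Step 4: orthogonality to leading order.** We use the cross equations of Step 2.

If $M\equiv M'\pmod2$, the terms of $b(u',B_1^{2m}v)=0$ $(0\le m\le N)$ at $\varpi^{(M+M')/2-m}$ give $\sum_{i=0}^Nz_i^mg_i=0$, where $g_i$ is the class of $\varpi^{-(M+M')/2}b_i(u_i',v_i)$; the error is in $b(L_{M'/2},L_{(M-2m+1)/2})\subset\varpi^{(M+M')/2-m+1}O$. By Lemma 1(c) all $g_i=0$: $\bar u_i'\perp\bar v_i$ for all $i\ge0$.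

If $M\not\equiv M'\pmod2$, the terms of $b(u',B_1^{2m+1}v)=0$ $(0\le m\le N-1)$ at $\varpi^{(M+M'-1)/2-m}$ give $\sum_{i=1}^Nz_i^mg_i'=0$, where $g_i'$ is the class of $\varpi^{-(M+M'-1)/2}b_i(u_i',\beta_iv_i)$; the error is in $b(L_{M'/2},L_{M/2-m})\subset\varpi^{(M+M'+1)/2-m}O$. This is an invertible Vandermonde system in $z_1,\dots,z_N$, so all $g_i'=0$: $\bar u_i'\perp\bar B\bar v_i$ for all $i\ge1$.

**Step 5: reduction of $u'$.** For $i\ge3$ the spaces $\mathrm{gr}_s(V_i)$ are lines with nondegenerate pairings, and $\bar v_i,\bar B\bar v_i\ne0$. So in both cases $\bar u_i'=0$ and $\bar\eta_i'=0$ for $i\ge3$: the second vector lives on $V_0,V_1,V_2$. Now (9) for $u'$ with $m=0,1$ gives $\sum_{i=0}^2z_i^m\bar\eta_i'=0$. By Lagrange interpolation at the three points $z_0,z_1,z_2$,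
$$\bar\eta_i'=T'/D_i'\quad(i=0,1,2),\qquad D_i'=\prod_{j\le2,\,j\ne i}(z_i-z_j),\qquad T'\in k^\times, \tag{11}$$
where $T'\ne0$ because $u'\notin L_{(M'+1)/2}$. So $\bar u_0',\bar u_1',\bar u_2'\ne0$. Note $D_i=D_i'\varphi_i$ for $i=0,1,2$.

Two remarks for the last steps. If $x\perp y$ are nonzero vectors of an anisotropic plane over $k$ with form $Q$, then $-Q(x)Q(y)$ is a nonsquare, because the form is $\langle Q(x),Q(y)\rangle$. And multiplication by powers of $\varpi$ identifies $\mathrm{gr}_s$ with $\mathrm{gr}_{s+1}$ without changing leading coefficients.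

**Step 6: the case $M\equiv M'$ is impossible.** For $i=1,2$, $\bar v_i\perp\bar u_i'$ are nonzero in the anisotropic plane $\mathrm{gr}_{M/2}(V_i)$, so $\chi(-\bar\eta_i\bar\eta_i')=-1$, i.e. $\chi(-TT'\varphi_i)=-1$ by (10) and (11). For $i=0$, $\bar v_0\perp\bar u_0'$ are nonzero in the same anisotropic space $\mathrm{gr}_{M/2}(V_0)$. This space cannot be a line, so it is the plane, and $\chi(-TT'\varphi_0)=-1$. Hence $\chi(\varphi_0)=\chi(\varphi_1)$, contradicting (C1) and (C2).

**Step 7: the case $M\not\equiv M'$ is impossible.** For $i=1,2$, $\bar u_i'\perp\bar B\bar v_i$ are nonzero in an anisotropic plane, and $q_i(\beta_iv_i)=-y_iq_i(v_i)$ has leading coefficient $-z_i\bar\eta_i$ at $\varpi^{M-1}$, with $M-1\equiv M'$. So $\chi(z_i\bar\eta_i\bar\eta_i')=-1$, i.e. $\chi(z_iTT'\varphi_i)=-1$, and (C1) gives $\chi(TT')=-1$.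

For $j\ge3$, $q_j(v_j)\in c_jN_j$ has leading term $\varpi^MT/D_j$. So $\chi(T/D_j)=\chi(c_j)$ if $M$ is even and $\chi(T/D_j)=\chi(-z_jc_j)$ if $M$ is odd. If $M$ were even, (4) would give $\chi(TT_0)=\chi(-z_j)$ for all $j\ge3$, contradicting (C2). So $M$ is odd, and (4) gives $\chi(T)=\chi(T_0)=-\chi(-1)$; hence $\chi(T')=\chi(-1)$.

Now $M'$ is even, and $\bar u_0'\ne0$ lies in the line $\mathrm{gr}_{M'/2}(V_0)$ with form $\langle-\epsilon\rangle$. So $\chi(\bar\eta_0')=\chi(-\epsilon)=-\chi(-1)$. But by (11) $\bar\eta_0'=T'/D_0'$ with $D_0'=z_1z_2$, so $\chi(\bar\eta_0')=\chi(T')=\chi(-1)$. This is a contradiction. $\square$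

## 11. The maximal orbits of $\pi$

*Proof of Theorem 2.* By Proposition 10, $\pi$ is irreducible supercuspidal with generic $L$-parameter, and by Lemma 6, $G$ is the split group.

**Part 1.** By Proposition 13 some orbit in $\mathcal O_{n-3}$ occurs. For $\ell>n-3$ the partitions of $\mathcal O_\ell$ have largest part $2\ell+1>2n-5$, so none occurs by Proposition 15. Hence $\ell_0(\pi)=n-3$.

**Part 2.** By Proposition 14, $[(2n-7)\,7\,1]$ occurs. Suppose $\underline p$ occurs and $\underline p\ge[(2n-7)\,7\,1]$. By Proposition 15, $p_1\le2n-5$, so by Lemma 4 $\underline p$ is $[(2n-7)\,7\,1]$ or $[(2n-5)\,5\,1]$. The latter does not occur by Proposition 16. So $[(2n-7)\,7\,1]\in WF_{wm}(\pi)^{max}$, and its largest part is $2n-7=2\ell_0(\pi)-1$ (for $n=7$ the partition is $[7\,7\,1]$).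

**Part 3.** The occurring orbit with partition $[(2n-5)\,1^6]$ lies below some maximal member of $WF_{wm}(\pi)$. The largest part of that member is $\ge2n-5$, hence equal to $2n-5$ by Proposition 15. $\square$

Part 2 contradicts the conclusion $p_1=2\ell_0+1$ for the member $[(2n-7)\,7\,1]$ of $WF_{wm}(\pi)^{max}$. So the Jiang–Zhang conjecture, as stated, is false.
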